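# Slenderness of 0L languages is undecidable

## 1. The theorem and its two corollaries

**Theorem 1.** There is an algorithm which, given a Turing machine recognizing a recursively enumerable set $S\subseteq\mathbb N$, constructs a 0L system $G_S$ such that

* $G_S$ is propagating, and every word of $L(G_S)$ contains at most one occurrence of a letter with more than one production;
* if $S$ is finite, then $L(G_S)$ has at most $2^{|S|}$ words of each length (so at most one word of each length if $S=\emptyset$);
* if $S$ is infinite, then $L(G_S)$ is not slender.

**Corollary 2.** No algorithm decides, given a 0L system $G$, whether $L(G)$ is slender. No algorithm even separates the systems with at most one word of each length from the systems with non-slender language.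

**Corollary 3.** The set $\{G: L(G)\text{ is slender}\}$ is $\Sigma^0_2$-complete. For each fixed $k\ge 1$, the set $\{G: L(G)\text{ has at most }k\text{ words of each length}\}$ is $\Pi^0_1$-complete. Hardness holds already for systems as in the first item of Theorem 1.

The paper "On slender 0L languages" (2000) reports the general problem of deciding slenderness for 0L languages as open. The corollaries answer it negatively and locate the problem exactly in the arithmetical hierarchy. The rest of the lecture says what these statements mean and proves them.

## 2. Parallel rewriting, slender languages, arithmetical classes

**Definition (0L system).** A 0L system is a triple $G=\langle\Sigma,\tau,w\rangle$, where $\Sigma$ is a finite alphabet, $w\in\Sigma^*$ is the *axiom*, and $\tau$ assigns to each letter $a\in\Sigma$ a finite nonempty set $\tau(a)\subseteq\Sigma^*$ of *productions*. The map $\tau$ extends to words by $\tau(a_1\cdots a_k)=\tau(a_1)\cdots\tau(a_k)$ (product of languages) and to sets of words by union. The language of $G$ is $L(G)=\bigcup_{n\ge0}\tau^n(w)$.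

In one step every letter of the word is rewritten, all at once, and two occurrences of the same letter may use different productions. We write $a\to z$ for $z\in\tau(a)$. The system is *propagating* if no production is the empty word $\epsilon$.

For example, let $\Sigma=\{a\}$, $\tau(a)=\{a,aa\}$, $w=aa$. Then $\tau(w)=\{aa,aaa,aaaa\}$, where $aaa$ arises twice, because one of the two letters doubles and the other does not.

**Definition (slender).** A language $L$ is slender if there is a constant $k$ such that, for every $n\ge0$, $L$ contains at most $k$ words of length $n$.

Every language over one letter is slender with $k=1$. The system with axiom $e$ and productions $e\to eX$, $e\to eY$, $X\to X$, $Y\to Y$ generates $e\{X,Y\}^*$, which has $2^n$ words of length $n+1$, so it is not slender.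

**Recursively enumerable sets and the two classes.** A set $S\subseteq\mathbb N$ is recursively enumerable if some Turing machine halts on input $m$ exactly when $m\in S$; we say it *recognizes* $S$. A set $P$ of finite objects is $\Pi^0_1$ if $x\in P\iff\forall y\,C(x,y)$ with $C$ computable, and $\Sigma^0_2$ if $x\in P\iff\exists k\,\forall y\,C(x,k,y)$ with $C$ computable. (Several adjacent quantifiers of the same kind count as one, since tuples can be coded.) A set in a class is *complete* for it if every set of the class reduces to it by a computable map $f$, meaning $x\in P'\iff f(x)\in P$. We use two textbook facts. The complement of the halting problem is $\Pi^0_1$-complete. With $W_e$ the $e$-th recursively enumerable set, $\{e:W_e\text{ finite}\}$ is $\Sigma^0_2$-complete (see Rogers, *Theory of Recursive Functions and Effective Computability*).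

**Why the corollaries follow from Theorem 1.**

*Corollary 2.* Given a machine, build a second one that ignores its own input and simulates the first on empty input. It recognizes $S=\mathbb N$ if the given machine halts on empty input, and $S=\emptyset$ otherwise. By Theorem 1, $L(G_S)$ is non-slender in the first case and has at most one word of each length in the second. An algorithm deciding slenderness, or merely telling these two kinds of system apart, would solve the halting problem.

*Corollary 3, membership.* The set $\bigcup_{i\le n}\tau^i(w)$ is finite and computable from $G$ and $n$. The language $L(G)$ is slender iff
$$\exists k\ \forall\ell\ \forall n:\quad \Bigl|\bigcup_{i\le n}\tau^i(w)\cap\Sigma^\ell\Bigr|\le k ,$$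
because $\tau^i(w)\cap\Sigma^\ell$ is exhausted as $n$ grows. This is a $\Sigma^0_2$ condition. For a fixed $k$ the quantifier $\exists k$ disappears and it is $\Pi^0_1$.

*Corollary 3, hardness.* The map $e\mapsto G_{W_e}$ is computable and, by Theorem 1, $L(G_{W_e})$ is slender iff $W_e$ is finite. So $\{e:W_e\text{ finite}\}$ reduces to slenderness. For fixed $k\ge1$ use the sets $S\in\{\emptyset,\mathbb N\}$ above. If the machine does not halt, $L(G_S)$ has at most one, hence at most $k$, words of each length. If it halts, $L(G_S)$ is not slender, so some length has more than $k$ words. The systems produced are those of Theorem 1, so they satisfy its first item. $\square$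

It remains to prove Theorem 1.

## 3. Lengths as base-$\beta$ numerals

All systems from here on have the same shape. There is one *active letter*, the first letter of the word, which makes all the choices. At each step it deposits some letters $X,Y$ to its right, and these grow deterministically. Three small cases show how lengths remember or forget the choices.

*Forgetting everything.* Let $e\to eX$, $e\to eY$, $X\to X^2$, $Y\to Y^2$, axiom $e$. A deposit made $p$ steps before the end has length $2^p$, whatever the choice. After $n$ steps there are $2^n$ words, all of length $1+\sum_{p<n}2^p=2^n$. Not slender.

*Remembering everything.* Let $e\to eX$, $e\to eYY$, $X\to X^3$, $Y\to Y^3$. A deposit made $p$ steps before the end has length $d_p3^p$ with $d_p\in\{1,2\}$. For $n=2$ we get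
$$eX\,X^3,\qquad eY^2X^3,\qquad eX\,Y^6,\qquad eY^2Y^6$$
of lengths $5,6,8,9$. In general the length is $1+\sum_{p<n}d_p3^p$. By uniqueness of base-3 expansions it determines all the digits $d_p$, and since no digit is $0$, it determines $n$. So there is one word for each length that occurs, and the language is slender with $k=1$.

Hence the plan: **arrange that the length remembers almost all choices, and forgets one bit exactly when a certain event takes place.** The event will be "the guessed choices describe a halting computation of $M$ on $m$". If it can take place only finitely often, the language is slender; if arbitrarily many such events can be lined up in one derivation, it is not.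

## 4. Fixed lag and doubled position

How can a length forget a bit $\kappa$? Let the bit be added somewhere and subtracted somewhere else. Call the number of steps remaining to the end the *position* of a step. Suppose that at a step labelled $\mathsf r$ ("read") the active letter deposits $\kappa$ extra copies of $X$, and at a step labelled $\mathsf w$ ("write") it deposits $\kappa$ fewer copies of $Y$. The length forgets $\kappa$ if these two changes cancel.

**A fixed lag.** The natural first attempt is to let both letters grow at the same rate, $X\to X^\beta$, $Y\to Y^\beta$, with $Y$ deposited in multiples of $\beta^s$ for a constant $s$. A read at position $p$ changes the length by $+\kappa\beta^p$, and a write at position $x$ by $-\kappa\beta^{x+s}$. They cancel iff $p=x+s$. So one can check that what is written at $x$ is read at $x+s$, which is a first-in-first-out queue with constant lag.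

This stops at one exact point. Whatever is in the queue at some moment was written during the last $s$ positions, so the queue never holds more than $s$ letters. If a computation on input $m$ begins by writing a configuration of at least $m$ letters before anything is read, only inputs $m\le s$ can be handled. A fixed $s$ therefore tests only finitely many $m$, with bounded memory.

**Two growth rates.** The lag must grow with the position. Let
$$X\to X^{\beta},\qquad Y\to Y^{\beta^2}.$$
A read at $p$ now contributes $+\kappa\beta^p$ and a write at $x$ contributes $-\kappa\beta^{2x}$. They cancel iff $p=2x$. The map $x\mapsto 2x$ preserves order, so it still matches reads with writes first-in-first-out, and the lag $2x-x=x$ is unbounded.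

**A toy system computed by hand.** Use three labels $\circ,\mathsf r,\mathsf w$ ($\circ$ means "idle") and $\beta=16$:
$$X\to X^{16},\quad Y\to Y^{256},\quad e\to eX^4Y^2,\quad e\to f_\kappa X^{8+\kappa}Y^2,\quad f_\kappa\to eX^{12}Y^{2-\kappa}\qquad(\kappa=0,1).$$
The productions of the active letter have labels $\circ,\mathsf r,\mathsf w$ in this order. The numbers $4,8,12$ are $4$ times a code $1,2,3$ of the label. With axiom $e$ and labels $\mathsf r,\mathsf w,\circ$ in this order in time,
$$e\Rightarrow f_\kappa X^{8+\kappa}Y^2\Rightarrow eX^{12}Y^{2-\kappa}X^{16(8+\kappa)}Y^{512}\Rightarrow eX^4Y^2\,X^{192}Y^{256(2-\kappa)}\,X^{256(8+\kappa)}Y^{131072}.$$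
The lengths are $11+\kappa$, then $655+15\kappa$, then $133831$ for both values of $\kappa$. At the last moment the read is at position $2$ and the write at position $1$, and $2=2\cdot1$. After further steps the write is at some $x\ge2$ and the read at $x+1\ne2x$, so the bit becomes visible again.

The toy language has at most two words of each length. Indeed, let $\lambda(p)$ be the label at position $p$ and $\kappa(p)$ the bit there ($0$ for idle steps). The length after $n$ steps is $1+\sum_{p=0}^{2n-2}D_p16^p$, where
$$D_p=[p<n]\bigl(4\,\mathrm{cd}(\lambda(p))+\kappa(p)[\lambda(p)=\mathsf r]\bigr)+[p\text{ even}]\bigl(2-\kappa(\tfrac p2)[\lambda(\tfrac p2)=\mathsf w]\bigr),$$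
$\mathrm{cd}$ is the code, and $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. Since $D_p\le 12+1+2=15$ and $D_{2n-2}\ge1$, the length determines $n$ and all $D_p$. Since everything except $4\,\mathrm{cd}(\lambda(p))$ sums to at most $3$, it then determines all labels. Suppose two different derivations give equal lengths, and consider the read–write pair of smallest positions whose bits differ, its read being at $P$. The extra term at $p=P$ on the $X$ side differs, so the $Y$ side must differ as well: $P$ is even, and position $P/2$ carries $\mathsf w$ with a differing bit. By minimality $P/2$ belongs to the same pair, so the write exists and $P/2=P-1$, i.e. $P=2$. Thus two derivations with equal lengths that agree on the pair at positions $1,2$ (if there is one) are equal, and there are at most $2$ per length.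

Now add the productions $f_\kappa\to f_\kappa X^4Y^2$ (label $\circ$), so that read and write may be any number $m$ of steps apart. A pair with write at $x$ and read at $x+m$ has an invisible bit iff $x+m=2x$, i.e. $x=m$. The pairs with $m=1,3,7,\dots,2^r-1$, occupying $[1,2],[3,6],[7,14],\dots,[2^r-1,2^{r+1}-2]$, fit into one derivation, and their $r$ bits are all invisible in the length. The $2^r$ words differ, since the bit of the $m$-th pair is seen in the exponent of the $Y$-block of position $m$. So the enlarged toy is not slender.

Two things are to be kept from this. First, a gap $m$ pins the event to the absolute position $x=m$, so each admissible $m$ gives one event. Second, the set of admissible gaps is chosen by the finite control of the active letter, hence is regular. To replace it by an arbitrary recursively enumerable set, the cancellation $p=2x$ has to verify a computation. It verifies a queue, so we first put Turing machines into a queue.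

## 5. Turing machines as queue runs

**Machines.** Let $M$ be a deterministic Turing machine with one-way infinite tape, tape alphabet $A\ni B,1$ ($B$ is the blank), and state set $Q\ni q_0,h$ with $q_0\ne h$. Here $h$ is the only halting state: the transition function $\mu$ is defined on all of $(Q\setminus\{h\})\times A$, and each step moves the head left or right. We assume that $M$ never moves left off the tape and that, started on $1^m$ with the head on the first cell, $M$ halts iff $m\in S$. From any machine recognizing $S$ such an $M$ is obtained effectively by the usual textbook conversions: fold a two-way tape, mark the first cell on the first step, replace a stationary move by a move right and back left, and lead every halting situation to $h$.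

Let $\triangleright,\triangleleft$ be new end markers, $\Gamma=A\cup Q\cup\{\triangleright,\triangleleft\}$ (disjoint union), and let $R$ consist of the rewriting rules

* $qa\to bq'$ if $\mu(q,a)=(q',b,\text{right})$;
* $cqa\to q'cb$ for all $c\in A$, if $\mu(q,a)=(q',b,\text{left})$;
* $q\triangleleft\to qB\triangleleft$ for $q\in Q\setminus\{h\}$;
* $ha\to h$ and $ah\to h$ for $a\in A$.

These rules are applied sequentially: $z'lz''\Rightarrow z'tz''$ for $(l\to t)\in R$ (a semi-Thue system). All $l$ and $t$ are nonempty, and $\triangleright$ occurs in no rule.

**Lemma 1.** $\triangleright q_01^m\triangleleft\Rightarrow^*\triangleright h\triangleleft$ iff $m\in S$.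

*Proof.* A word $\triangleright uqv\triangleleft$ with $u,v\in A^*$ represents the configuration with tape $uvBB\cdots$, state $q$ and head on cell $|u|+1$. The rules preserve this form. Every left side contains a state symbol, so every rule acts at the unique state symbol. Let $q\ne h$. If $v=\epsilon$, the only applicable rule is $q\triangleleft\to qB\triangleleft$, which leads to another word for the same configuration, now with nonempty right part. If $v$ begins with $a$, exactly one rule instance applies, given by $\mu(q,a)$. For a left move, $c$ is the last letter of $u$, and $u\ne\epsilon$ because $M$ does not leave the tape. The result represents the successor configuration. So as long as no $h$ appears, the rewriting is forced and follows $M$; hence a word containing $h$ is reachable iff $M$ halts on $1^m$. If $\triangleright h\triangleleft$ is reachable, then $m\in S$. Conversely, once $\triangleright uhv\triangleleft$ is reached, the rules $ha\to h$, $ah\to h$ lead to $\triangleright h\triangleleft$. $\square$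

For instance, if $A=\{B,1\}$ and $\mu(q_0,a)=(h,a,\text{right})$ for all $a$, then $S=\mathbb N$, and for $m=0$
$$\triangleright q_0\triangleleft\Rightarrow\triangleright q_0B\triangleleft\Rightarrow\triangleright Bh\triangleleft\Rightarrow\triangleright h\triangleleft .$$

**Queue words.** Take two more letters $\#,\dagger\notin\Gamma$, put $\Delta=\Gamma\cup\{\#,\dagger\}$ and $\Theta=\{\mathsf r_a,\mathsf w_a:a\in\Delta\}$ ("read $a$", "write $a$"). For $z=z_1\cdots z_k$ write $\mathsf r(z)=\mathsf r_{z_1}\cdots\mathsf r_{z_k}$ and $\mathsf w(z)=\mathsf w_{z_1}\cdots\mathsf w_{z_k}$.

**Definition (balanced).** A word over $\Theta$ is balanced if it has equally many reads and writes and, for each $k$, the $k$-th write precedes the $k$-th read and they carry the same letter.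

Equivalently, it is a legal queue run from the empty queue to the empty queue: $\mathsf w_a$ appends $a$ at the rear, and $\mathsf r_a$ is allowed only if $a$ is at the front, and removes it. (After any prefix the content consists of the letters written so far, minus as many first letters as there were reads.) For example $\mathsf w_a\mathsf w_b\mathsf r_a\mathsf w_c\mathsf r_b\mathsf r_c$ is balanced.

The queue runs that simulate $M$ come from the following sets:
$$I=\{\mathsf w(\triangleright q_01^m\triangleleft\#):m\ge0\},\qquad F=\{\mathsf r_a\mathsf w_a:a\in\Gamma\cup\{\#\}\}\cup\{\mathsf r(l)\mathsf w(t):(l\to t)\in R\},$$
$$T=F^*\,\mathsf w_\dagger\,\mathsf r_\triangleright\mathsf r_h\mathsf r_\triangleleft\mathsf r_\#\mathsf r_\dagger,\qquad K=IT .$$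
All are regular, as $F$ is finite. A word of $T$ starts with a read or with $\mathsf w_\dagger$, so in $\theta\in K$ the factor from $I$ is the longest prefix of writes other than $\mathsf w_\dagger$. Call it the *initial block* of $\theta$. Its length is $m(\theta)+4$, which defines $m(\theta)$. In $\theta\in K$ the letter $\mathsf w_\dagger$ occurs once and is the last write; $\mathsf r_\dagger$ occurs once and is the last letter.

The idea is that the queue holds the current configuration cyclically, with $\#$ marking its end, and a factor in $F$ either rotates one letter or applies a rule to the front. With content $\triangleright Bh\triangleleft\#$, the rule $Bh\to h$ is carried out as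
$$\triangleright Bh\triangleleft\#\ \to\ Bh\triangleleft\#\triangleright\ \to\ \triangleleft\#\triangleright h\ \to\ \#\triangleright h\triangleleft\ \to\ \triangleright h\triangleleft\#$$
by the factors $\mathsf r_\triangleright\mathsf w_\triangleright$, $\mathsf r_B\mathsf r_h\mathsf w_h$, $\mathsf r_\triangleleft\mathsf w_\triangleleft$, $\mathsf r_\#\mathsf w_\#$.

**Lemma 2.**

(a) If $\theta\in K$ is balanced, then $m(\theta)\in S$.

(b) No nonempty proper suffix of a word of $K$ is balanced.

(c) If $m\in S$, there is a balanced $\theta\in K$ with $m(\theta)=m$. Moreover, inserting any number of copies of the *full rotation* $\mathsf r_{y_1}\mathsf w_{y_1}\cdots\mathsf r_{y_c}\mathsf w_{y_c}$, where $y_1\cdots y_c=\triangleright q_01^m\triangleleft\#$, right after the initial block again gives a balanced word of $K$ with the same $m(\theta)$.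

Part (b) is there because a 0L language contains the words from all stages of a derivation, also those where the guessed queue run is unfinished. In general a balanced word can have balanced proper suffixes: $\mathsf w_a\mathsf r_a\mathsf w_b\mathsf r_b$ has the suffix $\mathsf w_b\mathsf r_b$. The markers $\triangleright$ and $\#$ exclude this in $K$.

*Proof of (a).* Purpose: a legal queue run follows the rewriting of Lemma 1. Factor $\theta$ as initial block, $F$-factors, ending, and put $m=m(\theta)$. We claim that after the initial block and after each $F$-factor the content is $v\#u$ with $u,v\in\Gamma^*$ and $\triangleright q_01^m\triangleleft\Rightarrow^*uv$. After the initial block take $v=\triangleright q_01^m\triangleleft$, $u=\epsilon$. For the next $F$-factor: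

* $\mathsf r_a\mathsf w_a$ with $a\in\Gamma$ requires $v=av'$ and gives $v'\#ua$, where $(ua)v'=uv$.
* $\mathsf r_\#\mathsf w_\#$ requires $v=\epsilon$ and gives $u\#$, which has the required form with $u$ in the role of $v$ and $\epsilon$ in the role of $u$.
* $\mathsf r(l)\mathsf w(t)$ requires $l$ to be a prefix of $v\#u$. As $\#$ is not in $l$, $v=lv'$. The new content is $v'\#ut$, and $uv=ulv'\Rightarrow utv'$.

After $\mathsf w_\dagger$ the content is $v\#u\dagger$, and the last five reads remove it exactly, so $v\#u\dagger=\triangleright h\triangleleft\#\dagger$. Hence $v=\triangleright h\triangleleft$, $u=\epsilon$, and $\triangleright q_01^m\triangleleft\Rightarrow^*\triangleright h\triangleleft$. By Lemma 1, $m\in S$.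

*Proof of (b).* Let $\zeta$ be a balanced nonempty proper suffix of $\theta\in K$. It contains the last letter $\mathsf r_\dagger$, hence, being balanced, also $\mathsf w_\dagger$, hence all of $\mathsf w_\dagger\mathsf r_\triangleright\mathsf r_h\mathsf r_\triangleleft\mathsf r_\#\mathsf r_\dagger$. Being balanced, it also contains $\mathsf w_\triangleright$ and $\mathsf w_\#$. Since $\triangleright$ occurs in no rule, an occurrence of $\mathsf w_\triangleright$ in $\theta$ is either the first letter of $\theta$, which is not in $\zeta$, or the end of a factor $\mathsf r_\triangleright\mathsf w_\triangleright\in F$. Take the first $\mathsf w_\triangleright$ in $\zeta$. If the $\mathsf r_\triangleright$ directly before it were in $\zeta$, it would read $\triangleright$ before any $\triangleright$ is written in $\zeta$, which is impossible. So $\zeta$ begins with this $\mathsf w_\triangleright$, which ends an $F$-factor after the initial block. Now consider the first $\mathsf w_\#$ in $\zeta$. It is not in the initial block, and $\#$ occurs in no rule, so it belongs to a factor $\mathsf r_\#\mathsf w_\#$, which lies entirely in $\zeta$. Then $\#$ is read before it is written in $\zeta$, a contradiction.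

*Proof of (c).* With content $z\#$, the step $z=z'lz''\Rightarrow z'tz''$ is carried out thus: rotate the letters of $z'$, giving $lz''\#z'$; apply $\mathsf r(l)\mathsf w(t)$, giving $z''\#z't$; rotate the letters of $z''$ and then $\#$, giving $z'tz''\#$. By Lemma 1 the content can be brought from $\triangleright q_01^m\triangleleft\#$ to $\triangleright h\triangleleft\#$, and then $\mathsf w_\dagger\,\mathsf r(\triangleright h\triangleleft\#\dagger)$ empties the queue. A full rotation leaves the content $y_1\cdots y_c$ unchanged and lies in $F^*$, so any number of them may be inserted after the initial block. $\square$

## 6. Placing a queue run so that reads sit at doubled positions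

**Definition (placement, good).** A placement of $\theta=\theta_1\cdots\theta_{|\theta|}\in K$ assigns integer positions $0<p_1<\dots<p_{|\theta|}$ to its letters. For balanced $\theta$ it is good if

1. for all $k$, the position of the $k$-th read is twice the position of the $k$-th write;
2. the initial block together with the letter following it occupies consecutive positions $c,c+1,\dots$.

To see condition 1 alone at work on the (shorter) balanced word $\mathsf w_a\mathsf w_b\mathsf r_a\mathsf w_c\mathsf r_b\mathsf r_c$: the positions $2,3,4,5,6,10$ satisfy it, as $4=2\cdot2$, $6=2\cdot3$, $10=2\cdot5$.

Condition 1 alone would ruin the finite case. It is invariant under scaling: multiply all positions by a positive integer and it still holds ($4,6,8,10,12,20$ in the example). So a single balanced $\theta$ would fit at infinitely many, pairwise disjoint, places. Condition 2 pins it, exactly as the gap did in the toy.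

**Lemma 3.** If a balanced $\theta\in K$ has a good placement with first position $c$, then $c=m(\theta)+4$ and $m(\theta)\in S$.

*Proof.* The letter after the initial block is not $\mathsf w_\dagger$: otherwise the writes of $\theta$ spell $\triangleright q_01^m\triangleleft\#\dagger$ and the reads spell $\triangleright h\triangleleft\#\dagger$, and these differ in the second letter because $q_0\ne h$. So it is the first read. Its position is $c+m(\theta)+4$ by condition 2, and $2c$ by condition 1 since the first write is at $c$. Hence $c=m(\theta)+4$. Lemma 2(a) gives $m(\theta)\in S$. $\square$

Conversely, good placements must exist. Placing the run of Lemma 2(c) directly fails for lack of room. Take $m=0$, so $c=4$ and $\triangleright,q_0,\triangleleft,\#$ are written at $4,5,6,7$. The run begins with $\mathsf r_\triangleright\mathsf w_\triangleright$ and then applies $q_0\triangleleft\to q_0B\triangleleft$. The reads $\mathsf r_{q_0},\mathsf r_\triangleleft$ are at $10,12$, and the three writes of $q_0,B,\triangleleft$ must come before $\mathsf r_\#$ at $14$; only position $13$ is free. The remedy is to rotate first: each full rotation doubles the gaps between the unread letters. For $c=4$: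

| | writes placed at | read at |
|---|---|---|
| initial block | $4,5,6,7$ | $8,10,12,14$ |
| first rotation | $9,11,13,15$ | $18,22,26,30$ |
| second rotation | $19,23,27,31$ | $38,46,54,62$ |

**Lemma 4.** If $m\in S$, some balanced $\theta\in K$ with $m(\theta)=m$ has a good placement with first position $c=m+4$.

*Proof.* By Lemma 2(c) take a balanced word $\iota\pi\in K$ with initial block $\iota$ and $m(\iota\pi)=m$. Choose an integer $g_0\ge\max(1,|\pi|)$ and put $\theta=\iota\cdot(\text{full rotation})^{g_0}\cdot\pi$. It is balanced, in $K$, and $m(\theta)=m$.

**Step 1: the initial block and the rotations.** This step creates room. Place the $k$-th letter of $\iota$, $0\le k<c$, at $x^{(0)}_k=c+k$. In the $i$-th rotation, $i\ge1$, put the $k$-th read at $2x^{(i-1)}_k$ and the $k$-th write at $x^{(i)}_k=2x^{(i-1)}_k+1$. By induction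
$$x^{(i)}_k=2^i(c+k+1)-1 .$$
The positions increase in the right order. Within a rotation, $2x^{(i-1)}_k<2x^{(i-1)}_k+1<2x^{(i-1)}_{k+1}$, since consecutive $x$'s differ by at least $1$. From the end of one block to the next,
$$2x^{(i)}_0-x^{(i)}_{c-1}=\bigl(2^{i+1}(c+1)-2\bigr)-\bigl(2^{i+1}c-1\bigr)=2^{i+1}-1\ge1\qquad(i\ge0).$$
For $i=0$ this says that the first read sits at $2c$, immediately after the block $c,\dots,2c-1$. So condition 2 holds, and condition 1 holds for all reads placed so far.

**Step 2: how much room there is.** To keep track of it, call a state, consisting of the last used position $t$ and the positions $x_1<\dots<x_g\le t$ of the unread writes, $\eta$-*spaced* if $t\ge\eta$, all $x_{j+1}-x_j\ge\eta$, and, if $g\ge1$, $2x_1-t\ge\eta$. After the $g_0$ rotations, $t=x^{(g_0)}_{c-1}=2^{g_0}\cdot2c-1\ge2^{g_0}$, the unread writes are the $x^{(g_0)}_k$ with gaps $2^{g_0}$, and $2x_1-t=2^{g_0+1}-1\ge2^{g_0}$. So the state is $2^{g_0}$-spaced.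

**Step 3: the remaining operations.** This step shows that each operation of $\pi$ costs at most half of the room. Let $\eta\ge2$ and let the state be $\eta$-spaced. We place the next operation at an integer $t'>t$ respecting condition 1, so that the new state is $\lfloor\eta/2\rfloor$-spaced.

* *Write, $g\ge1$.* Put $t'=t+\lfloor\eta/2\rfloor>t$. Then $2x_1-t'\ge\eta-\lfloor\eta/2\rfloor\ge\lfloor\eta/2\rfloor$, and the new gap is $t'-x_g\ge\lfloor\eta/2\rfloor$.
* *Write, $g=0$.* Put $t'=t+1$. The only unread write is at $t'$, and $2t'-t'=t'\ge\eta$.
* *Read.* Here $g\ge1$ since $\theta$ is balanced. Condition 1 forces $t'=2x_1\ge t+\eta>t$. If $g\ge2$, the new first unread write is $x_2$, and $2x_2-t'=2(x_2-x_1)\ge2\eta$.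

In all cases $t'\ge t\ge\eta$ and the other gaps are unchanged. So the $j$-th operation of $\pi$ starts from a $2^{g_0-j+1}$-spaced state, and $2^{g_0-j+1}\ge2$ for $j\le|\pi|\le g_0$. All operations of $\pi$ can be placed. $\square$

## 7. The system $G_S$

The active letter guesses a sequence of *windows*, each containing a word of $K$ diluted with idle labels, and one bit $\kappa$ per window. Positions are counted from the end of the derivation, so a window is read by increasing position but produced backwards in time. For this reason the finite control recognizes a reversed language.

**Labels and windows.** Let $\Lambda=\Theta\cup\{\circ,\dashv\}$. Let $T'$ be the set of words obtained from words of $T$ by inserting arbitrary powers of $\circ$ between consecutive letters, and let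
$$W=\{\dashv\}\,I\,T' .$$
This is a regular language. No $\circ$ is allowed between $\dashv$ and the initial block, inside the initial block, or between it and the next letter; this is how condition 2 of goodness is enforced. Every word of $W$ starts with $\dashv$, ends with $\mathsf r_\dagger$, and contains each of these letters exactly once.

Let $\mathcal D$ be a deterministic automaton, with partial transition function $\delta$ and initial state $s_0$, recognizing the reversal $W^R$, and *trim*: every state is reachable from $s_0$ and some final state is reachable from every state. (Delete the other states from any DFA.) A path from $s_0$ to a final state spells a word of $W^R$, which begins with $\mathsf r_\dagger$, ends with $\dashv$, and contains both only there. Every transition lies on such a path by trimness. This gives: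

* The transitions labelled $\mathsf r_\dagger$ are exactly those leaving $s_0$, and no transition enters $s_0$. For a transition leaving $s_0$ starts some such path, so its label is $\mathsf r_\dagger$. A transition entering $s_0$ would give such a path with a second letter $\mathsf r_\dagger$ after it; so would a transition labelled $\mathsf r_\dagger$ leaving another state.
* The transitions labelled $\dashv$ are exactly those entering final states, and final states have no outgoing transitions. For a transition entering a final state ends such a path, so its label is $\dashv$. An outgoing transition of a final state, or a transition labelled $\dashv$ into a non-final state, would lie on such a path with $\dashv$ not at the end.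
* Every non-final state has an outgoing transition, by trimness; $s_0$ is not final since $\epsilon\notin W^R$.

**Constants.** Let $d=|\Delta|$, $L=|\Lambda|$, choose bijections $\mathrm{code}:\Delta\to\{1,\dots,d\}$ and $\gamma:\Lambda\to\{1,\dots,L\}$, and put
$$H=2d+2,\qquad\beta=H(L+1).$$
Let $\rho(\mathsf r_a)=\mathrm{code}(a)$ and $\rho=0$ on all other labels; $\omega(\mathsf w_a)=\mathrm{code}(a)$ and $\omega=0$ on all other labels. No label has both $\rho\ne0$ and $\omega\ne0$. For $\kappa\in\{0,1\}$ let
$$i(\lambda,\kappa)=H\gamma(\lambda)+\kappa\rho(\lambda)\ge1,\qquad j(\lambda,\kappa)=d+1-\kappa\,\omega(\lambda)\in\{1,\dots,d+1\}.$$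
So the $X$-deposit announces the label in multiples of $H$, a read adds its code if $\kappa=1$, and a write subtracts its code from the $Y$-deposit if $\kappa=1$. The toy of Section 4 had the same shape with $d=1$, $L=3$, $H=4$, $\beta=16$.

**Productions.** The alphabet consists of $X$, $Y$, a letter $e$, and letters $(s,\kappa)$ for the states $s$ of $\mathcal D$ that are neither initial nor final and $\kappa\in\{0,1\}$. The axiom is $e$. The productions are
$$X\to X^\beta,\qquad Y\to Y^{\beta^2},$$
$$e\to e\,X^{i(\circ,0)}Y^{j(\circ,0)},\qquad e\to(\delta(s_0,\mathsf r_\dagger),\kappa)\,X^{i(\mathsf r_\dagger,\kappa)}Y^{j(\mathsf r_\dagger,\kappa)}\quad(\kappa=0,1),$$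
$$(s,\kappa)\to(\delta(s,\lambda),\kappa)\,X^{i(\lambda,\kappa)}Y^{j(\lambda,\kappa)}\quad(\lambda\ne\dashv,\ \delta(s,\lambda)\text{ defined}),$$
$$(s,\kappa)\to e\,X^{i(\dashv,\kappa)}Y^{j(\dashv,\kappa)}\quad(\delta(s,\dashv)\text{ defined}).$$

**The first item of Theorem 1.** We check that this is a 0L system as required. By the properties of $\mathcal D$, the target states in the second and third lines are neither initial nor final, so the letters named exist. Every $s$ that is neither initial nor final has an outgoing transition, so every letter has a production. No production is empty, so the system is propagating. It is constructed effectively from $M$. Each generated word has exactly one letter other than $X,Y$, namely its first letter, the active letter. As $X$ and $Y$ have one production each, at most one occurrence in the word is of a letter with more than one production. (There may be none, as some $(s,\kappa)$ may have a single production.)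

**Runs and windows.** A derivation of length $n$ is determined by the choices of the active letter, that is, by a *run* $(\lambda_u,\kappa_u)_{1\le u\le n}$ of labels and bits. For *idle steps*, which use $e\to eX^{i(\circ,0)}Y^{j(\circ,0)}$, put $\kappa_u=0$. For $0\le p<n$ write $\lambda(p)=\lambda_{n-p}$, $\kappa(p)=\kappa_{n-p}$ and call $p$ the *position* of the step. The label sequence determines the sequence of states of $\mathcal D$ (and of $e$), hence everything but the bits. It splits the positions into idle ones and windows. A *window* is a maximal interval of positions from an opening $\mathsf r_\dagger$ (largest position) to the closing $\dashv$ (smallest position). A window that is not yet closed is called *incomplete*; only the window containing position $0$ can be incomplete, and an incomplete window does contain position $0$. On each window $\kappa$ is constant. Read by increasing position, the labels of a complete window form a word of $W$. Those of an incomplete window form a nonempty proper suffix of a word of $W$, because $\mathcal D$ is trim, and this suffix does not contain $\dashv$.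

## 8. What the length of a word determines

A deposit made at position $p$ evolves for $p$ further steps. So a run of length $n$ yields the word
$$\langle\text{active letter}\rangle\;X^{i(0)}Y^{j(0)}\,X^{\beta i(1)}Y^{\beta^2j(1)}\cdots X^{\beta^{n-1}i(n-1)}Y^{\beta^{2(n-1)}j(n-1)},\tag{1}$$
with $i(p)=i(\lambda(p),\kappa(p))$ and $j(p)=j(\lambda(p),\kappa(p))$. Its length is $1+N$, where, collecting powers of $\beta$,
$$N=\sum_{p=0}^{2n-2}D_p\beta^p,\qquad D_p=[p<n]\bigl(H\gamma(\lambda(p))+\kappa(p)\rho(\lambda(p))\bigr)+[p\text{ even}]\bigl(d+1-\kappa(\tfrac p2)\,\omega(\lambda(\tfrac p2))\bigr).\tag{2}$$

**Lemma 5.** Two runs yield words of equal length iff they have the same $n$, the same labels and, with $\sigma(p)=\kappa(p)-\kappa'(p)$, for all $0\le p\le2n-2$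
$$[p<n]\;\sigma(p)\,\rho(\lambda(p))=[p\text{ even}]\;\sigma(\tfrac p2)\,\omega(\lambda(\tfrac p2)).\tag{3}$$

*Proof.* The "if" part is immediate from (2): the digits $D_p$ of the two runs are equal. For "only if", note that $\kappa(p)\rho(\lambda(p))\le d$ and the second summand of $D_p$ lies in $[0,d+1]$, so
$$0\le D_p\le HL+2d+1<HL+H=\beta .$$
Thus (2) is a base-$\beta$ expansion. For $n\ge1$ the top digit satisfies $D_{2n-2}\ge j(n-1)\ge1$, so $\beta^{2n-2}\le N<\beta^{2n-1}$, and these intervals are disjoint for different $n$; for $n=0$, $N=0$. Hence the length determines $n$ and then all $D_p$. For $p<n$, the part of $D_p$ other than $H\gamma(\lambda(p))$ lies in $[0,2d+1]$ and $2d+1<H$, so $\lfloor D_p/H\rfloor=\gamma(\lambda(p))$ and the label is determined. Subtracting the two equal digits $D_p$, which have equal labels, gives (3). $\square$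

The left side of (3) sees differing bits at reads in position $p$, the right side at writes in position $p/2$.

## 9. Finite $S$: at most $2^{|S|}$ words of each length

**Definition (balanced window).** A complete window is balanced if its label word with $\circ$ and $\dashv$ deleted, a word of $K$, is balanced and its positions form a good placement.

For a complete window, condition 2 of goodness and positivity of the positions hold automatically: the former by the definition of $W$, the latter because $\dashv$ sits at a smaller position. By Lemma 3 the first position $c$ of the initial block of a balanced window satisfies $c-4\in S$. Different windows have different $c$. So **a label sequence has at most $|S|$ balanced windows.**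

**Lemma 6.** Let two distinct runs yield words of equal length. Among the windows on which $\kappa\ne\kappa'$, let $V$ be the one with smallest positions. Then $V$ is complete and balanced.

*Proof.* By Lemma 5 the two runs have the same $n$ and the same labels, hence the same windows. Being distinct they differ in some bit, and idle bits are $0$, so $V$ exists and $n\ge1$. Let $\sigma_V\in\{1,-1\}$ be the value of $\sigma$ on $V$, and $P$ the largest position of $V$; its label is $\mathsf r_\dagger$. By the choice of $V$,
$$\text{every position }p\le P\text{ with }\sigma(p)\ne0\text{ lies in }V.\tag{4}$$

**Step 1: position $0$.** Doubling fixes $0$, so this position needs separate care. Equation (3) at $p=0$ reads $\sigma(0)\rho(\lambda(0))=\sigma(0)\omega(\lambda(0))$. If $0\in V$, then $\sigma(0)\ne0$, so $\rho(\lambda(0))=\omega(\lambda(0))$, and since no label has both values nonzero, both are $0$. Hence all reads and writes in $V$ have positions at least $1$.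

**Step 2: every read of $V$ comes from a write of $V$ at half its position.** Let $p\in V$ carry $\mathsf r_a$. The left side of (3) is $\sigma_V\,\mathrm{code}(a)\ne0$. So $p$ is even and the right side is nonzero, whence $\sigma(p/2)\ne0$, and $p/2\in V$ by (4). The label $\lambda(p/2)$ is some $\mathsf w_{a'}$ with $\sigma_V\mathrm{code}(a)=\sigma_V\mathrm{code}(a')$, so $a'=a$. In particular, taking $p=P$: the letter $\mathsf w_\dagger$ sits at $P/2\in V$.

**Step 3: every write of $V$ is read in $V$ at twice its position.** The danger is that the doubled position leaves $V$. Let $x\in V$ carry $\mathsf w_a$. In every word of $K$ the letter $\mathsf w_\dagger$ occurs once and is the last write, and the reads and writes of $V$ form a suffix of a word of $K$; so $x\le P/2$ and $2x\le P<n$. Equation (3) at $2x$ gives $\sigma(2x)\rho(\lambda(2x))=\sigma_V\,\mathrm{code}(a)\ne0$. Hence $\sigma(2x)\ne0$, so $2x\in V$ by (4), and then $\sigma(2x)=\sigma_V$, so $\rho(\lambda(2x))=\mathrm{code}(a)$, that is, $\lambda(2x)=\mathsf r_a$.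

**Step 4: $V$ carries a legal queue run.** By Steps 2 and 3, $x\mapsto2x$ is a letter-preserving, order-preserving bijection from the write positions of $V$ onto its read positions, and $2x>x$ by Step 1. So it takes the $k$-th write to the $k$-th read. Therefore the word $\zeta$ of reads and writes of $V$, by increasing position, is balanced and satisfies condition 1 of goodness. If $V$ is complete, it is a balanced window.

**Step 5: $V$ is complete.** Suppose not. The labels of $V$ form a nonempty proper suffix, without $\dashv$, of some word of $W$. Delete $\circ$ and $\dashv$ from that word to get $\theta\in K$; then $\zeta$ is a suffix of $\theta$, nonempty since it contains $\mathsf r_\dagger$, and balanced. By Lemma 2(b) it is not a proper suffix, so $\zeta=\theta$. In a word of $W$ the initial block is directly preceded by $\dashv$, so only $\dashv$ is missing from $V$, and the smallest position of $V$ carries the first letter of the initial block, $\mathsf w_\triangleright$. An incomplete window contains position $0$, so this write is at position $0$, contradicting Step 1. $\square$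

**The count.** We now bound the words of a fixed length $\ell$. By Lemma 5 all runs yielding words of length $\ell$ have the same label sequence. Let $\mathcal B$ be its set of balanced windows; $|\mathcal B|\le|S|$. If two such runs have the same bits on all windows in $\mathcal B$, they are equal, since otherwise Lemma 6 gives a window in $\mathcal B$ on which they differ. So at most $2^{|S|}$ runs, and hence at most $2^{|S|}$ words, have length $\ell$. This is the second item of Theorem 1. $\square$

## 10. Infinite $S$: $2^r$ words of one length for every $r$

Let $r\ge1$.

**Step 1: line up $r$ good placements.** The purpose is a single label sequence containing $r$ balanced windows. Using Lemma 4, choose successively $m_1,\dots,m_r\in S$ and balanced $\theta^{(\nu)}\in K$ with $m(\theta^{(\nu)})=m_\nu$ and a good placement on positions from $c_\nu=m_\nu+4$ to $P_\nu$, such that $c_{\nu+1}-1>P_\nu$. This is possible because $S$ is infinite: after $P_\nu$ is known, take $m_{\nu+1}\in S$ large enough. Let $n=P_r+1$ and label the positions $0,\dots,n-1$: put the letters of $\theta^{(\nu)}$ at their positions, $\dashv$ at $c_\nu-1$, and $\circ$ everywhere else. By condition 2 of goodness, the labels on $[c_\nu-1,P_\nu]$, by increasing position, form a word of $W$. These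 intervals are disjoint, and outside them all labels are $\circ$. So for each $(\kappa_1,\dots,\kappa_r)\in\{0,1\}^r$ this labelling is a run of $G_S$ of length $n$ with bit $\kappa_\nu$ on the $\nu$-th window.

**Step 2: the lengths are equal.** We show that the bits do not enter the length. Let $E_\nu$ be the coefficient of $\kappa_\nu$ in $N$, see (2). With sums over the $\nu$-th window,
$$E_\nu=\sum_{p\text{ carries }\mathsf r_a}\mathrm{code}(a)\,\beta^p-\sum_{x\text{ carries }\mathsf w_a}\mathrm{code}(a)\,\beta^{2x}=0,$$
because the $k$-th read has the letter of the $k$-th write and twice its position. So all $2^r$ runs yield words of the same length.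

**Step 3: the words are distinct.** We recover the bits from the word. In (1) all exponents are positive, so the blocks of $X$'s and $Y$'s alternate visibly, and the word determines all $i(p)$ and $j(p)$. At the position of $\mathsf w_\dagger$ in the $\nu$-th window, $j=d+1-\kappa_\nu\,\mathrm{code}(\dagger)$ with $\mathrm{code}(\dagger)\ge1$, which determines $\kappa_\nu$. So the $2^r$ runs yield $2^r$ different words.

Thus $L(G_S)$ contains at least $2^r$ words of a common length, for every $r\ge1$, and it is not slender. This is the third item of Theorem 1, whose proof is now complete; by Section 2, Corollaries 2 and 3 follow. $\blacksquare$
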